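\title{Non-isomorphic $L_{\infty,\lambda}$-equivalent models in every cardinal of uncountable cofinality}

\begin{abstract}
We prove in ZFC that for every singular cardinal $\lambda$ of uncountable cofinality there are two non-isomorphic structures of cardinality $\lambda$, with a single binary relation, that satisfy the same sentences of the infinitary logic $L_{\infty,\lambda}$. This settles the case $\operatorname{cf}\lambda=\aleph_1$, which was posed as a question. In fact, for an infinite cardinal $\lambda$ such a pair exists if and only if $\operatorname{cf}\lambda>\aleph_0$, and then there are $2^\lambda$ pairwise non-isomorphic, pairwise equivalent structures. The structures encode an inverse system of elementary abelian $2$-groups together with a torsor over it that has no global section, although a suitable family of partial sections can always be extended over any set of fewer than $\lambda$ indices.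
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a \emph{structure} is a set $M$ with one binary relation $E$, and $\|M\|$ is its cardinality. Let $\lambda$ be an infinite cardinal. The formulas of the logic $L_{\infty,\lambda}$ are built from the atomic formulas $x=y$ and $x\mathrel{E}y$ by negation, by conjunctions and disjunctions of arbitrary sets of formulas, and by quantifications $\exists\bar x$ and $\forall\bar x$ over strings $\bar x$ of fewer than $\lambda$ variables. We write $M\equiv_{L_{\infty,\lambda}}N$ if $M$ and $N$ satisfy the same sentences of $L_{\infty,\lambda}$.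

How much of a structure of cardinality $\lambda$ does this logic see? If strings of $\lambda$ variables are allowed, it sees everything. Enumerate $M$ as $\langle a_\xi:\xi<\lambda\rangle$ and let $\Delta$ be the set of atomic and negated atomic formulas in the variables $x_\xi$ that hold of this enumeration; the sentence
\[
\exists\langle x_\xi:\xi<\lambda\rangle\Bigl(\bigwedge\Delta\ \wedge\ \forall y\bigvee_{\xi<\lambda}y=x_\xi\Bigr)
\]
of $L_{\infty,\lambda^+}$ holds exactly in the isomorphic copies of $M$. So $L_{\infty,\lambda}$ is the strongest logic of this scale that has a chance of confusing two structures of cardinality $\lambda$. It can name any part of size less than $\lambda$ in one quantifier and then any further such part, but only finitely many times in succession. The question is whether this determines the structure.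

If $\operatorname{cf}\lambda=\aleph_0$, it does: a structure of size $\lambda$ is the union of $\omega$ parts of size less than $\lambda$, and an isomorphism is built back and forth in $\omega$ steps (Proposition~\ref{prop:countable}). If $\operatorname{cf}\lambda>\aleph_0$, the construction has to pass through limit stages, where nothing guarantees that it can continue, and one guesses that counterexamples exist. For regular $\lambda$ a short construction confirms this (Corollary~\ref{cor:regular}). For singular $\lambda$ the guess is less safe. A single quantifier now ranges over a set of $\operatorname{cf}\lambda<\lambda$ elements, which is enough to touch every stage of an exhaustion of the structure by $\operatorname{cf}\lambda$ small parts, so an obstruction that merely lives along such an exhaustion is visible to the logic.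

By \cite[Conclusion 7.6]{problem}, if $\lambda>\operatorname{cf}\lambda>\aleph_1$ there are structures $M_1,M_2$ with
\begin{equation}\label{eq:pair}
\|M_1\|=\|M_2\|=\lambda,\qquad M_1\equiv_{L_{\infty,\lambda}}M_2,\qquad M_1\not\cong M_2 .
\end{equation}
Question~7.7 of \cite{problem} asks whether this holds for $\lambda>\operatorname{cf}\lambda=\aleph_1$ too. A priori the existence of such a pair for every singular $\lambda$ of cofinality $\aleph_1$ might be a theorem of ZFC, or a cardinal $\lambda$ without such a pair might be consistent with ZFC, perhaps relative to large cardinals. We show that it is a theorem of ZFC. The proof uses neither cardinal arithmetic nor club guessing, and it does not distinguish $\aleph_1$ from the other uncountable cofinalities.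

\begin{theorem}[ZFC]\label{thm:A}
Let $\lambda$ be a singular cardinal with $\operatorname{cf}\lambda>\aleph_0$; in particular, $\operatorname{cf}\lambda=\aleph_1$ is allowed. Then there are structures $M_1,M_2$ in the vocabulary of one binary relation with $\|M_1\|=\|M_2\|=\lambda$, $M_1\equiv_{L_{\infty,\lambda}}M_2$ and $M_1\not\cong M_2$.
\end{theorem}

The same method determines exactly when such pairs exist and how many structures one can have.

\begin{theorem}[ZFC]\label{thm:B}
For an infinite cardinal $\lambda$ the following are equivalent.
\begin{enumerate}
\item[(1)] There are structures $M_1\equiv_{L_{\infty,\lambda}}M_2$ with one binary relation, both of cardinality $\lambda$, such that $M_1\not\cong M_2$.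
\item[(2)] There are $2^\lambda$ (the maximal possible number) pairwise non-isomorphic, pairwise $L_{\infty,\lambda}$-equivalent structures of cardinality $\lambda$ with one binary relation.
\item[(3)] $\operatorname{cf}\lambda>\aleph_0$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:bf} recalls the back-and-forth method. Section~\ref{sec:basic} describes a task that can be carried out on every bounded part of a regular uncountable cardinal but not on the whole cardinal. Section~\ref{sec:twisted} converts obstructions of this algebraic form into structures, which removes the logic from the problem and settles the regular case. Section~\ref{sec:singular} is the core of the paper: it hides the obstruction of $\operatorname{cf}\lambda$ so that no set of fewer than $\lambda$ elements detects it.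

\section{Back and forth}\label{sec:bf}

A \emph{partial isomorphism} from $M$ to $N$ is an injective map $f$ from a subset of $M$ into $N$ such that $a\mathrel{E}a'$ if and only if $f(a)\mathrel{E}f(a')$, for all $a,a'\in\operatorname{dom}f$. The following criterion, the easy direction of Karp's theorem, is our only way of proving that two structures are equivalent. The domains of the maps may have any size.

\begin{lemma}\label{lem:karp}
Let $\mathcal F$ be a nonempty family of partial isomorphisms from $M$ to $N$ such that for all $f\in\mathcal F$, $A\subseteq M$ and $B\subseteq N$ with $|A|,|B|<\lambda$ there is $g\in\mathcal F$ with $g\supseteq f$, $A\subseteq\operatorname{dom}g$ and $B\subseteq\operatorname{ran}g$. Then $M\equiv_{L_{\infty,\lambda}}N$.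
\end{lemma}

\begin{proof}
We show by induction on the formula $\varphi$ that for every $f\in\mathcal F$ and every assignment $\bar a$ of the free variables of $\varphi$ into $\operatorname{dom}f$,
\[
M\models\varphi[\bar a]\iff N\models\varphi[f(\bar a)].
\]
For a sentence and any $f\in\mathcal F$ this is the claim. For atomic formulas it holds because $f$ is injective and preserves $E$ in both directions. The truth value of a negation, conjunction or disjunction is determined by the truth values of its constituents, to which the induction hypothesis applies with the same $f$. Consider $\exists\bar y\,\varphi$ with $\bar y$ of length less than $\lambda$. If $M\models\varphi[\bar a,\bar a']$, take $g\supseteq f$ in $\mathcal F$ whose domain contains the entries of $\bar a'$. The induction hypothesis for $g$ gives $N\models\varphi[g(\bar a),g(\bar a')]$, and $g(\bar a)=f(\bar a)$, so $N\models\exists\bar y\,\varphi[f(\bar a)]$. If $N\models\varphi[f(\bar a),\bar b']$, take $g\supseteq f$ in $\mathcal F$ whose range contains the entries of $\bar b'$ and use $g^{-1}(\bar b')$ as the witness in $M$. Finally, $\forall\bar y$ is $\neg\exists\bar y\neg$.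
\end{proof}

The lemma does not ask that $\mathcal F$ be closed under unions of chains; this gap is what separates equivalence from isomorphism. In countable cofinality the gap is harmless, by the classical Scott--Chang argument.

\begin{proposition}\label{prop:countable}
Let $\operatorname{cf}\lambda=\aleph_0$, $\|M\|=\|N\|=\lambda$ and $M\equiv_{L_{\infty,\lambda}}N$. Then $M\cong N$.
\end{proposition}

\begin{proof}
Fix variables $x_\xi$, $\xi<\lambda$. Let $\mathcal P$ be the set of pairs $(\bar a,\bar b)$ of sequences, $\bar a$ from $M$ and $\bar b$ from $N$, of the same length $\eta<\lambda$, such that $M\models\varphi[\bar a]\iff N\models\varphi[\bar b]$ for every formula $\varphi$ of $L_{\infty,\lambda}$ with free variables among $x_\xi$, $\xi<\eta$. The pair of empty sequences is in $\mathcal P$ by hypothesis.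

Let $(\bar a,\bar b)\in\mathcal P$ have length $\eta$ and let $\bar a'$ be a sequence from $M$ of length $\eta'<\lambda$. We claim that $(\bar a\bar a',\bar b\bar b')\in\mathcal P$ for some $\bar b'$. Note that $\eta+\eta'<\lambda$. If the claim fails, choose for every sequence $\bar b'$ from $N$ of length $\eta'$ a formula $\varphi_{\bar b'}$ with free variables among $x_\xi$, $\xi<\eta+\eta'$, such that $M\models\varphi_{\bar b'}[\bar a\bar a']$ and $N\not\models\varphi_{\bar b'}[\bar b\bar b']$ (replace the distinguishing formula by its negation if necessary). The formula
\[
\exists\langle x_\xi:\eta\le\xi<\eta+\eta'\rangle\ \bigwedge_{\bar b'}\varphi_{\bar b'}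
\]
holds of $\bar a$ in $M$, with witness $\bar a'$. It fails of $\bar b$ in $N$, since a witness $\bar b'$ would satisfy $\varphi_{\bar b'}$. This contradicts $(\bar a,\bar b)\in\mathcal P$. The definition of $\mathcal P$ is symmetric in $M$ and $N$, so the claim also holds with their roles exchanged.

Write $M=\bigcup_{n<\omega}A_n$ and $N=\bigcup_{n<\omega}B_n$ with $|A_n|,|B_n|<\lambda$. Applying the claim twice at each step, choose $(\bar a_n,\bar b_n)\in\mathcal P$, each pair end-extending the previous one, such that $\bar a_n$ lists all elements of $A_n$ and $\bar b_n$ lists all elements of $B_n$. Let $\langle a_\xi\rangle$ and $\langle b_\xi\rangle$ be the unions of these sequences. The formulas $x_\xi=x_\zeta$ show that $a_\xi\mapsto b_\xi$ is a well-defined injection, the formulas $x_\xi\mathrel{E}x_\zeta$ show that it preserves $E$ in both directions, and it maps $M$ onto $N$.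
\end{proof}

Countable cofinality is used in the last paragraph: after $\omega$ steps the structures are exhausted, so the limit pair need not belong to $\mathcal P$. When $\operatorname{cf}\lambda>\aleph_0$ the construction must go on from the limit, and for that the limit pair would have to preserve formulas with infinitely many free variables spread over all earlier steps. To obtain a counterexample we need a process in which every single step is possible and every run is nevertheless stopped at some limit.

\section{An obstruction in a regular uncountable cardinal}\label{sec:basic}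

\subsection*{Tame functions}

The source of the obstruction is the fact that in an ordinal of uncountable cofinality ``finitely many changes on every bounded part'' implies ``finitely many changes.''

Let $X$ be an ordinal; the closed interval $[0,\alpha]$ is the ordinal $\alpha+1$. A \emph{convex partition} of $X$ is a partition of $X$ into finitely many convex sets, called cells. A function $f$ on $X$ is \emph{tame} if it is constant on each cell of some convex partition of $X$. We use four elementary facts.
\begin{itemize}
\item Finitely many convex partitions have a common refinement, formed by the nonempty intersections of cells. Hence the pointwise sum of two tame functions into a group is tame.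
\item The restriction of a tame function to an initial segment is tame.
\item If $f$ is tame and $h$ is any function, then $h\circ f$ is tame.
\item A tame function $X\to Y$ is determined by the minima of its cells and its finitely many values, so there are at most $|X|+|Y|+\aleph_0$ such functions.
\end{itemize}

\begin{lemma}\label{lem:stab}
Let $\theta$ be a regular uncountable cardinal and let $f$ be a function on $\theta$ such that $f\upharpoonright[0,\alpha]$ is tame for every $\alpha<\theta$. Then $f$ is eventually constant, and $f$ is tame.
\end{lemma}

\begin{proof}
Suppose $f$ is not eventually constant. Then for every $\alpha<\theta$ there is $\beta>\alpha$ with $f(\beta)\ne f(\alpha)$, so there are $\alpha_0<\alpha_1<\cdots$ with $f(\alpha_{n+1})\ne f(\alpha_n)$ for all $n<\omega$. Since $\theta$ is regular and uncountable, $\alpha=\sup_n\alpha_n<\theta$. Some cell of a convex partition witnessing that $f\upharpoonright[0,\alpha]$ is tame contains two of the $\alpha_n$, hence by convexity two consecutive ones, a contradiction. So $f$ is constant on some $(\beta,\theta)$, and adding this cell to a convex partition of $[0,\beta]$ shows that $f$ is tame.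
\end{proof}

A tame function on a limit ordinal is constant on its last cell; we call this value its \emph{eventual value}.

\subsection*{Odd sets that must escape}

Fix a regular uncountable cardinal $\kappa$; nothing is lost by reading $\kappa=\omega_1$. Consider the following task: assign to every $\xi<\kappa$ a finite set $t(\xi)\subseteq[\xi,\kappa)$ of odd size, changing the value only finitely often on each bounded interval. On $[0,i]$ the constant value $\{i\}$ does it. On all of $\kappa$ the function $t$ would be eventually constant, and its eventual value would have to lie above every $\xi$ while being nonempty. With ``even'' in place of ``odd'' the empty set solves the task. We want to exploit that the even and the odd task cannot be told apart on bounded intervals, and for this we give them an algebraic form.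

All groups below are abelian of \emph{exponent $2$}, meaning $x+x=0$ for all $x$; thus $x+y=0$ means $x=y$. We shall twice meet the following situation. Let $Z^0,Z^1$ be subsets of such a group with $0\in Z^0$, $Z^1\neq\emptyset$ and $Z^e+Z^{e'}\subseteq Z^{e+e'}$ for $e,e'\in\{0,1\}$, added modulo $2$. Then
\begin{equation}\label{eq:graded}
Z^0 \text{ and } Z^0\cup Z^1 \text{ are subgroups, and } Z^1 \text{ is a coset of } Z^0.
\end{equation}
Indeed both sets contain $0$ and are closed under addition, and for $z\in Z^1$ we have $z+Z^0\subseteq Z^1$ and $Z^1=z+(z+Z^1)\subseteq z+Z^0$. A coset $Z^1$ of $Z^0$ is the basic example of a \emph{torsor}: a set on which $Z^0$ acts so that any two points differ by a unique group element, a copy of $Z^0$ without a distinguished origin.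

Let $W$ be the group of finite subsets of $\kappa$ under symmetric difference, written $+$; note $|w+w'|\equiv|w|+|w'|\pmod 2$. For $i<\kappa$ and $e\in\{0,1\}$ let $G_i^e$ be the set of tame functions $u:[0,i]\to W$ such that
\[
u(\xi)\subseteq[\xi,\kappa)\quad\text{and}\quad|u(\xi)|\equiv e\pmod 2\qquad\text{for all }\xi\le i .
\]
Under pointwise addition $G_i^e+G_i^{e'}\subseteq G_i^{e+e'}$, the zero function is in $G_i^0$, and the constant function $\{i\}$ is in $G_i^1$. By \eqref{eq:graded}, $G_i=G_i^0\cup G_i^1$ is a group, $G_i^0$ is a subgroup and $G_i^1$ is a coset of it. Also $|G_i|\le\kappa$. For $j\le i$ we write $u|_j$ for $u\upharpoonright[0,j]$; the map $u\mapsto u|_j$ is a homomorphism $G_i\to G_j$ that sends $G_i^e$ into $G_j^e$. A sequence $\langle t_i:i<k\rangle$, $k\le\kappa$, is \emph{coherent} if $t_i\in G_i^1$ and $t_i|_j=t_j$ for $j\le i<k$.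

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $j\le i<\kappa$ and $t\in G_j^1$, there is $t'\in G_i^1$ with $t'|_j=t$.
\item[(b)] There is no coherent sequence of length $\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend $t$ by the constant value $\{i\}$ on $(j,i]$.

(b) Let $\langle t_i:i<\kappa\rangle$ be coherent and $t=\bigcup_it_i$, a function $\kappa\to W$ with $t\upharpoonright[0,i]=t_i$. By Lemma~\ref{lem:stab}, $t$ has an eventual value $w$. Then $w\subseteq[\xi,\kappa)$ for all large $\xi$, so $w=\emptyset$, although $|w|$ is odd.
\end{proof}

\begin{example}\label{ex:omega}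
For $m\le n<\omega$ let $t_n(m)=\{m\}$. Every function on a finite ordinal is tame, so $\langle t_n:n<\omega\rangle$ is coherent. No $t\in G^1_\omega$ extends all $t_n$, because it would take infinitely many values. This run of the process is stopped at stage $\omega$; the run with all values equal to $\{\omega\}$ survives stage $\omega$; by Lemma~\ref{lem:basic}(b) no run survives all stages. The example also shows what each ingredient is for. Without tameness, or with $\kappa=\omega$, the function $\xi\mapsto\{\xi\}$ would give a coherent sequence of length $\kappa$. Without the condition $u(\xi)\subseteq[\xi,\kappa)$ the constant $\{0\}$ would.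
\end{example}

Given $t\in G^1_i$, the translations $u\mapsto u+t|_j$, $j\le i$, are bijections $G^0_j\to G^1_j$ that commute with the restriction maps. So up to stage $i$ the even system and the odd system are isomorphic, and by Lemma~\ref{lem:basic}(a) each such isomorphism extends to any later stage. This is the pattern of Lemma~\ref{lem:karp}, and the next section makes the connection exact.

\section{From twisted systems to structures}\label{sec:twisted}

\begin{definition}\label{def:twisted}
A \emph{twisted system for $\lambda$} consists of
\begin{itemize}
\item a partial order $(S,\le)$ with $|S|\le\lambda$, whose elements are called \emph{sites};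
\item for each $s\in S$, an abelian group $Z_s$ of exponent $2$, a subgroup $Z_s^0$ with $|Z^0_s|\le\lambda$, and a coset $Z^1_s$ of $Z_s^0$ in $Z_s$;
\item for $s'\le s$, a homomorphism $\pi_{ss'}:Z_s\to Z_{s'}$ with $\pi_{ss'}[Z^e_s]\subseteq Z^e_{s'}$ for $e\in\{0,1\}$, where $\pi_{ss}$ is the identity.
\end{itemize}
For a downward closed $D\subseteq S$, a \emph{section over $D$} is a family $\sigma=\langle\sigma_s:s\in D\rangle$ with $\sigma_s\in Z_s^1$ and $\pi_{ss'}(\sigma_s)=\sigma_{s'}$ whenever $s'\le s\in D$. It is \emph{global} if $D=S$. The system is \emph{good} if
\begin{enumerate}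
\item[(P1)] there is no global section;
\item[(P2)] there is a nonempty set $\Sigma$ of sections such that for every $\sigma\in\Sigma$ and every $T\subseteq S$ with $|T|<\lambda$ some $\sigma'\in\Sigma$ extends $\sigma$ and has $T\subseteq\operatorname{dom}\sigma'$.
\end{enumerate}
\end{definition}

In our systems the maps $\pi_{ss'}$ are restrictions and compose as expected, but the proofs do not use this.

We want a structure that remembers the sets $Z_s^e$, forgets their origins, and remembers differences. For $x\in Z^e_s$ and $x'\in Z^e_{s'}$ with $s'\le s$, the difference $x'+\pi_{ss'}(x)$ lies in $Z^0_{s'}$ for both values of $e$. The structure will have a vertex for each such pair $(x,x')$, pointing to a name of the difference; the names are the points of a rigid copy of the ordinal $\lambda$. Translation by a section preserves differences, and conversely a map that preserves differences sends the origins of the $Z^0_s$ to a section. Using $\lambda$ independent copies of the system, each twisted or not, we get $2^\lambda$ structures at no extra cost.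

\begin{proposition}\label{prop:structures}
If there is a good twisted system for $\lambda$, then there are structures $M_a$, for $a:\lambda\to\{0,1\}$, of cardinality $\lambda$ that are pairwise $L_{\infty,\lambda}$-equivalent and pairwise non-isomorphic.
\end{proposition}

\begin{proof}
The set $C=\{(\gamma,s,s',g):\gamma<\lambda,\ s'\le s,\ g\in Z^0_{s'}\}$ has size at most $\lambda$; fix an injection $c:C\to\lambda$. The universe of $M_a$ is the disjoint union of $\lambda$, $F_a$ and $R_a$, where
\begin{align*}
F_a&=\{(\gamma,s,x):\gamma<\lambda,\ s\in S,\ x\in Z_s^{a(\gamma)}\},\\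
R_a&=\{(\gamma,s,x,s',x'):\gamma<\lambda,\ s'\le s,\ x\in Z_s^{a(\gamma)},\ x'\in Z_{s'}^{a(\gamma)}\}.
\end{align*}
For $r=(\gamma,s,x,s',x')\in R_a$ put
\[
\operatorname{src}(r)=(\gamma,s,x),\qquad \operatorname{tgt}(r)=(\gamma,s',x'),\qquad \operatorname{code}(r)=c\bigl(\gamma,s,s',x'+\pi_{ss'}(x)\bigr);
\]
the code is defined because $x'$ and $\pi_{ss'}(x)$ lie in the same coset of $Z^0_{s'}$. The relation $E$ consists of the pairs $(\alpha,\beta)$ for $\alpha\le\beta<\lambda$ and the pairs $(\operatorname{src}(r),r)$, $(r,\operatorname{tgt}(r))$, $(r,\operatorname{code}(r))$ for $r\in R_a$. Since $|Z^1_s|=|Z^0_s|\le\lambda$ and $|S|\le\lambda$, we have $\|M_a\|=\lambda$.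

\emph{Equivalence.} Fix $a,b$. For a downward closed $D\subseteq S$ let $M_a[D]$ consist of $\lambda$ and of the elements of $F_a\cup R_a$ whose second coordinate is in $D$. If $r\in R_a\cap M_a[D]$, then $\operatorname{src}(r)$, $\operatorname{tgt}(r)$ and $\operatorname{code}(r)$ are in $M_a[D]$, because $D$ is downward closed. Let $\sigma\in\Sigma$ have domain $D$. For $\gamma<\lambda$ and $s\in D$ put $\tau^\gamma_s=\sigma_s$ if $a(\gamma)\ne b(\gamma)$ and $\tau^\gamma_s=0$ otherwise. Then $\pi_{ss'}(\tau^\gamma_s)=\tau^\gamma_{s'}$. Since $Z^1_s=\sigma_s+Z^0_s$ and $\sigma_s+\sigma_s=0$, translation by $\sigma_s$ maps $Z^0_s$ onto $Z^1_s$ and $Z^1_s$ onto $Z^0_s$, so translation by $\tau^\gamma_s$ is a bijection $Z_s^{a(\gamma)}\to Z_s^{b(\gamma)}$. Define $h_\sigma:M_a[D]\to M_b[D]$ to be the identity on $\lambda$ and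
\[
h_\sigma(\gamma,s,x)=(\gamma,s,x+\tau^\gamma_s),\qquad
h_\sigma(\gamma,s,x,s',x')=(\gamma,s,x+\tau^\gamma_s,s',x'+\tau^\gamma_{s'}).
\]
This is a bijection that commutes with $\operatorname{src}$ and $\operatorname{tgt}$, and it preserves codes:
\[
(x'+\tau^\gamma_{s'})+\pi_{ss'}(x+\tau^\gamma_s)=x'+\pi_{ss'}(x)+\tau^\gamma_{s'}+\tau^\gamma_{s'}=x'+\pi_{ss'}(x).
\]
So $h_\sigma$ maps edges to edges. Its inverse is the map defined by the same formulas from $M_b[D]$ to $M_a[D]$, which also maps edges to edges. Hence $h_\sigma$ is a partial isomorphism.

Let $A\subseteq M_a$ and $B\subseteq M_b$ have size less than $\lambda$, and let $T$ be the set of second coordinates of the elements of $A\cup B$ outside $\lambda$. By (P2) there is $\sigma'\in\Sigma$ extending $\sigma$ whose domain $D'$ contains $T$. Then $h_{\sigma'}\supseteq h_\sigma$, $A\subseteq M_a[D']$ and $B\subseteq M_b[D']$. Lemma~\ref{lem:karp}, applied to $\{h_\sigma:\sigma\in\Sigma\}$, gives $M_a\equiv_{L_{\infty,\lambda}}M_b$.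

\emph{Non-isomorphism.} Suppose $a\neq b$ and $H:M_a\to M_b$ is an isomorphism. Replacing $H$ by $H^{-1}$ if necessary, fix $\gamma$ with $a(\gamma)=0$ and $b(\gamma)=1$. In each of the structures the three parts are recognized from $E$: the elements of $\lambda$ are those with a loop $e\mathrel{E}e$; the elements of $R$ are the elements without a loop that have an edge to an element of $\lambda$; the rest is $F$. So $H$ preserves the three parts. On $\lambda$ the relation $E$ is the well-order $\le$, which has no nontrivial automorphism, so $H\upharpoonright\lambda$ is the identity. For $r\in R$, the element $\operatorname{src}(r)$ is the unique $e\in F$ with $e\mathrel{E}r$, $\operatorname{tgt}(r)$ is the unique $e\in F$ with $r\mathrel{E}e$, and $\operatorname{code}(r)$ is the unique $e\in\lambda$ with $r\mathrel{E}e$. Therefore $H$ commutes with $\operatorname{src}$ and $\operatorname{tgt}$ and preserves codes.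

Let $s'\le s$ and $r=(\gamma,s,0,s',0)$, which is in $R_a$ because $a(\gamma)=0$. Its code is $c(\gamma,s,s',0)$. Since $c$ is injective, $H(r)=(\gamma,s,z,s',z')$ for some $z\in Z^1_s$ and $z'\in Z^1_{s'}$ with $z'+\pi_{ss'}(z)=0$. Taking sources and targets, $H(\gamma,s,0)=(\gamma,s,z)$ and $H(\gamma,s',0)=(\gamma,s',z')$. With $s'=s$ this shows that for each $s\in S$ there is $\sigma_s\in Z^1_s$ with $H(\gamma,s,0)=(\gamma,s,\sigma_s)$. For general $s'\le s$ it shows $z=\sigma_s$ and $z'=\sigma_{s'}$, so $\pi_{ss'}(\sigma_s)=\sigma_{s'}$. Thus $\langle\sigma_s:s\in S\rangle$ is a global section, contrary to (P1).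
\end{proof}

\begin{corollary}\label{cor:regular}
If $\lambda$ is regular and uncountable, there is a good twisted system for $\lambda$.
\end{corollary}

\begin{proof}
Take $\kappa=\lambda$ in Section~\ref{sec:basic}, and let $S=(\lambda,\le)$, $Z_i=G_i$, $Z^e_i=G^e_i$ and $\pi_{ij}(u)=u|_j$. A global section is a coherent sequence of length $\lambda$, so (P1) is Lemma~\ref{lem:basic}(b). Let $\Sigma$ be the set of sections over the intervals $[0,l]$, $l<\lambda$; these are the families $\langle t|_i:i\le l\rangle$ with $t\in G^1_l$. Given such a section and $T\subseteq\lambda$ with $|T|<\lambda$, regularity gives $l'\ge l$ with $T\subseteq[0,l']$, and Lemma~\ref{lem:basic}(a) gives $t'\in G^1_{l'}$ with $t'|_l=t$. The section $\langle t'|_i:i\le l'\rangle$ extends the given one.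
\end{proof}

\section{A good twisted system for singular $\lambda$}\label{sec:singular}

Let $\lambda$ be singular with $\kappa=\operatorname{cf}\lambda>\aleph_0$, and let $G^e_i$, $i<\kappa$, be the sets defined in Section~\ref{sec:basic} for this $\kappa$. A singular cardinal is a limit of successor cardinals, and these are regular, so we can fix a strictly increasing sequence $\langle\lambda_i:i<\kappa\rangle$ of regular uncountable cardinals that is cofinal in $\lambda$. The smallest case is $\lambda=\aleph_{\omega_1}$ with $\kappa=\omega_1$ and $\lambda_i=\aleph_{i+1}$.

\subsection*{What the system has to do}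

By (P2), in a good system every set of fewer than $\lambda$ sites lies in the domain of a section. This rules out the two obvious candidates. The system of Corollary~\ref{cor:regular} for $\kappa$ has only $\kappa<\lambda$ sites and no section over all of them. In the disjoint union of the systems of Corollary~\ref{cor:regular} for the cardinals $\lambda_i$, already the $\lambda_0<\lambda$ sites of the first summand carry no section.

Suppose the sites are arranged in levels $i<\kappa$, level $i$ being a copy of $\lambda_i$. A set $T$ with $|T|<\lambda$ has $|T|<\lambda_k$ for some $k<\kappa$. It may be cofinal in the levels below $k$, and it may meet all levels, but in each level $i\ge k$ it is bounded. So we need sections over sets that contain boundedly many full levels and a bounded part of every other level, and the obstruction may appear only when all levels are full. The plan is to recover an element $t_i\in G_i^1$ from level $i$ only as the \emph{eventual value} of a function $x_i:\lambda_i\to G^1_i$, and to impose the coherence $t_i|_j=t_j$ by a condition that is void as long as one of the levels $j,i$ is bounded.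

Lemma~\ref{lem:basic} already contains a condition of this type. A finite subset of $\kappa$ is a finitely supported function $\kappa\to\mathbb Z/2$, and its parity is the sum of its values. An element of $G^1_i$ thus writes the constant $1\in\mathbb Z/2$, at each $\xi\le i$, as the sum of a function supported in $[\xi,\kappa)$. This is possible on bounded intervals and, on all of $\kappa$, would force $1=0$. We repeat the device with the group $G^0_j$ in place of $\mathbb Z/2$, with the discrepancy $x_j(\xi)+x_i(\zeta)|_j$ in place of the constant $1$, and in two variables.

\subsection*{Certificates}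

A function $y$ on a product $X_1\times X_2$ of ordinals is \emph{tame} if there are convex partitions of $X_1$ and of $X_2$ such that $y$ is constant on each product of two cells. The four facts listed in Section~\ref{sec:basic} hold for such functions with the same proofs (restrictions being to products of initial segments, and the count being $|X_1|+|X_2|+|Y|+\aleph_0$). If $y$ is tame, then so are the one-variable functions $y(\xi,\cdot)$ for fixed $\xi$ and $\xi\mapsto y(\xi,\cdot)$: the first is constant on the cells of $X_2$, the second on the cells of $X_1$.

\begin{lemma}\label{lem:stab2}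
Let each of $X_1,X_2$ be a regular uncountable cardinal or an interval $[0,\alpha]$. If $y\upharpoonright[0,\alpha]\times[0,\beta]$ is tame for all $\alpha\in X_1$ and $\beta\in X_2$, then $y$ is tame on $X_1\times X_2$.
\end{lemma}

\begin{proof}
We first prove: $(\ast)$ if $\theta$ is regular uncountable, $X$ is any ordinal and $y\upharpoonright[0,\alpha]\times X$ is tame for all $\alpha<\theta$, then $y$ is tame on $\theta\times X$. The function $\xi\mapsto y(\xi,\cdot)$ is tame on each $[0,\alpha]$, hence by Lemma~\ref{lem:stab} constant on the cells of a convex partition of $\theta$. Pick a point $\xi_P$ in each cell $P$. Each function $y(\xi_P,\cdot)$ is tame on $X$, since $y\upharpoonright[0,\xi_P]\times X$ is tame; take a convex partition of $X$ on whose cells all of these finitely many functions are constant. For a cell $P$ of $\theta$, a cell $Q$ of $X$ and $(\xi,\zeta)\in P\times Q$ we have $y(\xi,\zeta)=y(\xi_P,\zeta)$, which does not depend on $\zeta\in Q$. This proves $(\ast)$, and the definition of tameness is symmetric, so $(\ast)$ also holds with the factors exchanged.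

Now for each $\beta\in X_2$ the restriction $y\upharpoonright X_1\times[0,\beta]$ is tame: by hypothesis if $X_1$ is a closed interval, and by $(\ast)$ if $X_1$ is a cardinal. If $X_2$ is a closed interval we are done, and otherwise we apply $(\ast)$ with the factors exchanged.
\end{proof}

Let $G$ be an abelian group of exponent $2$ and let $\mu,\nu$ be regular uncountable cardinals. In the disjoint union $\mu\sqcup\nu$ we write $\xi^{\mathrm l}$ for the copy of $\xi\in\mu$ (left) and $\zeta^{\mathrm r}$ for the copy of $\zeta\in\nu$ (right). Let $W(G;\mu,\nu)$ be the group of functions $w:\mu\sqcup\nu\to G$ whose support $\operatorname{supp}w=\{p:w(p)\ne0\}$ is finite, and let $\varepsilon:W(G;\mu,\nu)\to G$ be the homomorphism $\varepsilon(w)=\sum_pw(p)$. For $g\in G$ and $p\in\mu\sqcup\nu$ let $g[p]$ be the function with value $g$ at $p$ and $0$ elsewhere; thus $\varepsilon(g[p])=g$ and $\operatorname{supp}g[p]\subseteq\{p\}$.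

\begin{definition}\label{def:cert}
Let $I\subseteq\mu$ and $J\subseteq\nu$ be initial segments and $\Phi:I\times J\to G$. A \emph{certificate for $\Phi$} is a tame function $y:I\times J\to W(G;\mu,\nu)$ such that for all $(\xi,\zeta)\in I\times J$
\begin{enumerate}
\item[(C1)] $\operatorname{supp}y(\xi,\zeta)\subseteq\{\eta^{\mathrm l}:\xi\le\eta<\mu\}\cup\{\eta^{\mathrm r}:\zeta\le\eta<\nu\}$;
\item[(C2)] $\varepsilon(y(\xi,\zeta))=\Phi(\xi,\zeta)$.
\end{enumerate}
\end{definition}

Both conditions are linear: if $y,y'$ are certificates for $\Phi,\Phi'$ on the same domain, then $y+y'$ is a certificate for $\Phi+\Phi'$. The next lemma says that on the full product a certificate forces $\Phi$ to vanish far out, and that in the two situations we shall meet this is the only obstacle to extending a certificate.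

\begin{lemma}\label{lem:cert}
\begin{enumerate}
\item[(a)] If $\Phi:\mu\times\nu\to G$ has a certificate, then $\Phi$ vanishes on $[a,\mu)\times[b,\nu)$ for some $a<\mu$, $b<\nu$.
\item[(b)] Let $I\subseteq I'\subseteq\mu$ and $J\subseteq J'\subseteq\nu$ be initial segments, let $\Phi:I'\times J'\to G$ be tame, and let $y$ be a certificate for $\Phi\upharpoonright I\times J$. Assume that either
\begin{enumerate}
\item[(i)] $J'=[0,\beta]$ for some $\beta<\nu$, or
\item[(ii)] $I'=\mu$, $J'=\nu$, and $\Phi$ vanishes on $[a,\mu)\times[b,\nu)$ for some $a<\mu$, $b<\nu$.
\end{enumerate}
Then $y$ extends to a certificate $y'$ for $\Phi$.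
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $y$ be a certificate. On the product of the last cells, of the form $[a,\mu)\times[b,\nu)$, it has a constant value $w$. By (C1), a point $\eta^{\mathrm l}$ of $\operatorname{supp}w$ would satisfy $\eta\ge\xi$ for all $\xi\in[a,\mu)$, and a point $\eta^{\mathrm r}$ would satisfy $\eta\ge\zeta$ for all $\zeta\in[b,\nu)$. Both are impossible, so $w=0$, and $\Phi=\varepsilon(w)=0$ there by (C2).

(b) Let $y'=y$ on $I\times J$. For $(\xi,\zeta)\in(I'\times J')\setminus(I\times J)$ put $y'(\xi,\zeta)=\Phi(\xi,\zeta)[\beta^{\mathrm r}]$ in case (i), and in case (ii) (see Figure~\ref{fig:cert})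
\[
y'(\xi,\zeta)=
\begin{cases}
\Phi(\xi,\zeta)[a^{\mathrm l}]&\text{if }\xi<a,\\
\Phi(\xi,\zeta)[b^{\mathrm r}]&\text{if }\xi\ge a\text{ and }\zeta<b,\\
0&\text{if }\xi\ge a\text{ and }\zeta\ge b.
\end{cases}
\]
Condition (C1) holds at the new points: in case (i) because $\zeta\le\beta$, and in case (ii) because $\xi<a$, because $\zeta<b$, or because the support is empty. Condition (C2) holds because $\varepsilon(g[p])=g$, and in the last line because $\Phi(\xi,\zeta)=0$.

For tameness, take convex partitions of $I$ and $J$ that work for $y$, and make them convex partitions of $I'$ and $J'$ by adding the final segments $I'\setminus I$ and $J'\setminus J$ as cells when these are nonempty. Refine by convex partitions that work for $\Phi$ and, in case (ii), cut at $a$ and at $b$. Let $P\subseteq I'$ and $Q\subseteq J'$ be resulting cells. If $P\subseteq I$ and $Q\subseteq J$, then $y'=y$ is constant on $P\times Q$. Otherwise $P\cap I=\emptyset$ or $Q\cap J=\emptyset$, so $P\times Q$ consists of new points; one and the same line of the definition applies to all of them, and $\Phi$ is constant on $P\times Q$, so $y'$ is constant there.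
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,0) rectangle (2.2,1.3);
\draw (0,0) rectangle (2.2,1.3);
\node at (1.1,0.65) {old $y$};
\draw[->] (0,0) -- (6.4,0) node[right] {$\xi\in\mu$};
\draw[->] (0,0) -- (0,4.2) node[above] {$\zeta\in\nu$};
\draw[dashed] (3.3,0) node[below] {$a$} -- (3.3,4);
\draw[dashed] (3.3,2.2) -- (6.2,2.2);
\draw (0.08,2.2) -- (-0.08,2.2) node[left] {$b$};
\node at (1.65,3.0) {$\Phi(\xi,\zeta)[a^{\mathrm l}]$};
\node at (4.8,1.1) {$\Phi(\xi,\zeta)[b^{\mathrm r}]$};
\node at (4.8,3.1) {$0$};
\end{tikzpicture}
\caption{Extending a certificate $y$ from a rectangle $I\times J$ (shaded, drawn bounded) to all of $\mu\times\nu$ when $\Phi$ vanishes on $[a,\mu)\times[b,\nu)$. At new points with $\xi<a$ the value $\Phi(\xi,\zeta)$ is stored at the point $a$ of the copy of $\mu$; at new points with $\xi\ge a$, $\zeta<b$ it is stored at the point $b$ of the copy of $\nu$.}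
\label{fig:cert}
\end{figure}

For $j<i<\kappa$ we use certificates with $G=G^0_j$, $\mu=\lambda_j$, $\nu=\lambda_i$, and we write $W_{ji}=W(G^0_j;\lambda_j,\lambda_i)$. If $x_j$ and $x_i$ are functions on initial segments of $\lambda_j$ and $\lambda_i$ with values in $G^e_j$ and $G^e_i$ for the same $e$, their \emph{discrepancy} is
\[
\Phi_{x_j,x_i}(\xi,\zeta)=x_j(\xi)+x_i(\zeta)|_j\in G^0_j .
\]
If $x_j$ and $x_i$ are tame, so is $\Phi_{x_j,x_i}$: it is constant on products of cells for $x_j$ and $x_i$.

\begin{example}\label{ex:two}
Let $\kappa=\omega_1$ and look at the levels $0$ and $1$. An element of $G_0^e$ is a finite subset of $\omega_1$ of parity $e$; an element of $G^1_1$ is a pair $(w_0,w_1)$ of finite sets of odd size with $0\notin w_1$, and $(w_0,w_1)|_0=w_0$. Start with $x_0$ and $x_1$ defined only at $0$, say $x_0(0)=\{0\}$ and $x_1(0)=(\{1\},\{1\})$. These values are not coherent: the discrepancy at $(0,0)$ is $g=\{0,1\}$. Nevertheless $y(0,0)=g[0^{\mathrm r}]$ is a certificate. Now fill both levels. Choose the coherent pair $t_1=(\{1\},\{1\})$, $t_0=\{1\}$, and let $x_0(\xi)=t_0$ for $1\le\xi<\lambda_0$ and $x_1(\zeta)=t_1$ for all $\zeta<\lambda_1$.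 The discrepancy is $g$ at the points $(0,\zeta)$ and $0$ at all other points, so we may take $a=1$, $b=0$: put $y(0,\zeta)=g[1^{\mathrm l}]$ for $\zeta\ge1$ and $y(\xi,\zeta)=0$ for $\xi\ge 1$. The early mistake $x_0(0)$ is never corrected, but it is paid for at one fixed point of the left copy. It could not be paid for in the right copy: the support of $y(0,\zeta)$ would have to lie above $\zeta$ for every $\zeta<\lambda_1$, which a tame function with nonzero values cannot do.
\end{example}

\subsection*{The system}

The set $S$ has two kinds of sites,
\[
(i,\alpha)\quad(i<\kappa,\ \alpha<\lambda_i)\qquad\text{and}\qquad(j,i,\alpha,\beta)\quad(j<i<\kappa,\ \alpha<\lambda_j,\ \beta<\lambda_i).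
\]
The site $(i,\alpha)$ stands for the part $[0,\alpha]$ of level $i$, and $(j,i,\alpha,\beta)$ for the rectangle $[0,\alpha]\times[0,\beta]$ over the levels $j$ and $i$. The order consists exactly of the relations
\begin{align*}
(i,\alpha')&\le(i,\alpha)&&\text{if }\alpha'\le\alpha,\\
(j,i,\alpha',\beta')&\le(j,i,\alpha,\beta)&&\text{if }\alpha'\le\alpha\text{ and }\beta'\le\beta,\\
(j,\alpha')&\le(j,i,\alpha,\beta)&&\text{if }\alpha'\le\alpha,\\
(i,\beta')&\le(j,i,\alpha,\beta)&&\text{if }\beta'\le\beta.
\end{align*}
This is a partial order: no site of the second kind is below a site of the first kind, and along any chain $s''\le s'\le s$ the relevant ordinals only decrease. For $e\in\{0,1\}$ let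
\begin{itemize}
\item $Z^e_{(i,\alpha)}$ be the set of tame functions $x:[0,\alpha]\to G^e_i$;
\item $Z^e_{(j,i,\alpha,\beta)}$ be the set of triples $(x_j,x_i,y)$ with $x_j\in Z^e_{(j,\alpha)}$, $x_i\in Z^e_{(i,\beta)}$, and $y:[0,\alpha]\times[0,\beta]\to W_{ji}$ a certificate for $\Phi_{x_j,x_i}$.
\end{itemize}
Put $Z_s=Z^0_s\cup Z^1_s$, with pointwise and coordinatewise addition. The maps $\pi_{ss'}$ for the four types of relations are: $x\mapsto x\upharpoonright[0,\alpha']$; restriction of $(x_j,x_i,y)$ to $[0,\alpha']$, $[0,\beta']$ and $[0,\alpha']\times[0,\beta']$; $(x_j,x_i,y)\mapsto x_j\upharpoonright[0,\alpha']$; and $(x_j,x_i,y)\mapsto x_i\upharpoonright[0,\beta']$.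

\begin{lemma}\label{lem:system}
This is a twisted system for $\lambda$.
\end{lemma}

\begin{proof}
We verify the hypotheses of \eqref{eq:graded}. Sums of tame functions are tame and $G^e_i+G^{e'}_i\subseteq G^{e+e'}_i$. The discrepancy is additive, $\Phi_{x_j+x_j',\,x_i+x_i'}=\Phi_{x_j,x_i}+\Phi_{x'_j,x'_i}$, and certificates add. Hence $Z^e_s+Z^{e'}_s\subseteq Z^{e+e'}_s$. The zero element is in $Z^0_s$. For $t\in G^1_i$, the constant function $t$ is in $Z^1_{(i,\alpha)}$, and the triple consisting of the constant $t|_j$, the constant $t$ and $y=0$ is in $Z^1_{(j,i,\alpha,\beta)}$, because its discrepancy is $0$. So $Z_s$ is a group of exponent $2$, $Z^0_s$ is a subgroup and $Z^1_s$ is a coset. The maps $\pi_{ss'}$ are additive and preserve $e$, since tameness passes to restrictions and (C1), (C2) are pointwise conditions; $\pi_{ss}$ is the identity. Finally, $|S|\le\lambda$ because $\kappa,\lambda_i<\lambda$; $|G_i|\le\kappa$; $|W_{ji}|\le\lambda$ because a finitely supported function is given by finitely many points and values; and the count of tame functions gives $|Z_s|\le\lambda$.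
\end{proof}

\subsection*{Sections as families of functions}

A \emph{shape} is a sequence $\mathbf I=\langle I_i:i<\kappa\rangle$ in which each $I_i$ is either $\lambda_i$ (level $i$ is \emph{full}) or $[0,\alpha_i]$ for some $\alpha_i<\lambda_i$ (level $i$ is \emph{bounded}). It determines the downward closed set
\[
D(\mathbf I)=\{(i,\alpha):\alpha\in I_i\}\cup\{(j,i,\alpha,\beta):\alpha\in I_j,\ \beta\in I_i\}.
\]
If all levels are full, $D(\mathbf I)=S$. A \emph{family of shape $\mathbf I$} consists of tame functions $x_i:I_i\to G^1_i$ for $i<\kappa$ and certificates $y_{ji}:I_j\times I_i\to W_{ji}$ for $\Phi_{x_j,x_i}$, for $j<i<\kappa$. Here tameness is required on the whole domains, although a single site speaks only about a bounded part.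

\begin{lemma}\label{lem:families}
For a family $\langle x_i,y_{ji}\rangle$ of shape $\mathbf I$ put
\[
\sigma_{(i,\alpha)}=x_i\upharpoonright[0,\alpha],\qquad
\sigma_{(j,i,\alpha,\beta)}=\bigl(x_j\upharpoonright[0,\alpha],\ x_i\upharpoonright[0,\beta],\ y_{ji}\upharpoonright[0,\alpha]\times[0,\beta]\bigr).
\]
Then $\sigma$ is a section over $D(\mathbf I)$, and every section over $D(\mathbf I)$ arises in this way. If the functions of one family extend those of another, the corresponding section extends the other section.
\end{lemma}

\begin{proof}
The first and the last statements follow from the formulas, since the maps $\pi_{ss'}$ are restrictions. Let $\sigma$ be a section over $D(\mathbf I)$. The functions $\sigma_{(i,\alpha)}$, $\alpha\in I_i$, extend one another; let $x_i:I_i\to G^1_i$ be their union. The third and fourth types of relations show that the first two coordinates of $\sigma_{(j,i,\alpha,\beta)}$ are $\sigma_{(j,\alpha)}$ and $\sigma_{(i,\beta)}$. The third coordinates of $\sigma_{(j,i,\alpha,\beta)}$ and $\sigma_{(j,i,\alpha',\beta')}$ are both restrictions of the third coordinate at the site $(j,i,\max(\alpha,\alpha'),\max(\beta,\beta'))\in D(\mathbf I)$,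 so the union $y_{ji}$ of all third coordinates is a function on $I_j\times I_i$, and it satisfies (C1) and (C2) at every point. The function $x_i$ is tame by Lemma~\ref{lem:stab} if level $i$ is full, and because $x_i=\sigma_{(i,\alpha_i)}$ if it is bounded; $y_{ji}$ is tame by Lemma~\ref{lem:stab2}.
\end{proof}

This is where the uncountability of the regular cardinals $\lambda_i$ is used. In a family of shape $\mathbf I$, each full level $i$ yields the eventual value $t_i\in G^1_i$ of $x_i$.

\begin{lemma}\label{lem:coherent}
If the levels $j<i$ are both full in $\mathbf I$, then in every family of shape $\mathbf I$ the eventual values satisfy $t_j=t_i|_j$.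
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cert}(a), $\Phi_{x_j,x_i}$ vanishes on some $[a,\lambda_j)\times[b,\lambda_i)$. For $\xi\ge a$ and $\zeta\ge b$ so large that $x_j(\xi)=t_j$ and $x_i(\zeta)=t_i$, this reads $t_j+t_i|_j=0$.
\end{proof}

\begin{proposition}\label{prop:P1}
The system satisfies \textup{(P1)}.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:families}, a global section comes from a family in which all levels are full. By Lemma~\ref{lem:coherent} its eventual values form a coherent sequence of length $\kappa$, contrary to Lemma~\ref{lem:basic}(b).
\end{proof}

The hypothesis $\kappa>\aleph_0$ enters here, through Lemma~\ref{lem:basic}(b). For $\kappa=\omega$ the coherent sequence of Example~\ref{ex:omega} would give a global section, with $x_i$ the constant $t_i$ and $y_{ji}=0$, in agreement with Proposition~\ref{prop:countable}.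

\subsection*{Extending sections}

It remains to choose $\Sigma$. A shape $\mathbf I$ is a \emph{region of height $k$} if $k<\kappa$ is $0$ or a successor ordinal, the levels $i<k$ are full and the levels $i\ge k$ are bounded. Let $\Sigma$ be the set of all sections over sets $D(\mathbf I)$ with $\mathbf I$ a region. Limit heights are excluded for the following reason. The eventual values on the full levels form a coherent sequence $\langle t_i:i<k\rangle$, and to fill further levels we must prolong it. If $k=l+1$, the sequence is determined by its last element $t_l$, and Lemma~\ref{lem:basic}(a) applies; a coherent sequence of limit length need not have a prolongation, by Example~\ref{ex:omega}.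

\begin{proposition}\label{prop:P2}
The system satisfies \textup{(P2)} with this $\Sigma$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:families} we may work with families.

\emph{$\Sigma$ is nonempty.} Take the region of height $0$ with $I_i=\{0\}$ for all $i$. Let $x_i(0)\in G^1_i$ be arbitrary and $y_{ji}(0,0)=\bigl(x_j(0)+x_i(0)|_j\bigr)[0^{\mathrm r}]$. Then (C1) and (C2) hold, although the values $x_i(0)$ cannot be coherent.

\emph{The larger region.} Let $\langle x_i,y_{ji}\rangle$ be a family whose shape $\mathbf I$ is a region of height $k$, with $I_i=[0,\alpha_i]$ for $i\ge k$, and let $T\subseteq S$ with $|T|<\lambda$. Since the $\lambda_i$ increase cofinally in $\lambda$ and $\kappa$ is a limit ordinal, there is a successor ordinal $k'=l'+1$ with $k\le k'<\kappa$ and $|T|<\lambda_{k'}$. Say that the site $(i,\alpha)$ \emph{attaches} $\alpha$ to level $i$, and that $(j,i,\alpha,\beta)$ attaches $\alpha$ to level $j$ and $\beta$ to level $i$. For $i\ge k'$, the members of $T$ attach at most $|T|<\lambda_i$ ordinals to level $i$, and $\lambda_i$ is regular, so there is $\alpha'_i<\lambda_i$ that is at least $\alpha_i$ and at least each of these ordinals.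 Let $\mathbf I'$ be the region of height $k'$ with $I'_i=[0,\alpha'_i]$ for $i\ge k'$. Then $I_i\subseteq I'_i$ for all $i$, and $T\subseteq D(\mathbf I')$. We extend the family to a family of shape $\mathbf I'$.

\emph{The eventual values.} By Lemma~\ref{lem:coherent} the eventual values on the levels below $k'$ have to be coherent, and those below $k$ are already fixed, so we choose them first. If $k=0$, let $t^*\in G^1_{l'}$ be arbitrary. If $k=l+1$, then $l\le l'$; let $t$ be the eventual value of $x_l$ and use Lemma~\ref{lem:basic}(a) to choose $t^*\in G^1_{l'}$ with $t^*|_l=t$. In both cases put $t_i=t^*|_i$ for $i<k'$. Then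
\begin{equation}\label{eq:coh}
t_j=t_i|_j\qquad\text{for } j<i<k'.
\end{equation}
For $i<k$ we have $t_i=t|_i$, which is the eventual value of $x_i$: for $i=l$ by the choice of $t$, and for $i<l$ by Lemma~\ref{lem:coherent}.

\emph{The functions $x'_i$.} Let $x'_i$ agree with $x_i$ on $I_i$. For $i<k$ this defines $x'_i$ on $I'_i=\lambda_i$. For $k\le i<k'$ let $x'_i(\alpha)=t_i$ for $\alpha_i<\alpha<\lambda_i$. For $i\ge k'$ let $x'_i(\alpha)=x_i(\alpha_i)$ for $\alpha_i<\alpha\le\alpha'_i$. Each $x'_i:I'_i\to G^1_i$ is tame, since at most one cell is added, and for $i<k'$ its eventual value is $t_i$.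

\emph{The certificates.} Fix $j<i<\kappa$ and let $\Phi=\Phi_{x'_j,x'_i}$, a tame function on $I'_j\times I'_i$. The given $y_{ji}$ is a certificate for $\Phi\upharpoonright I_j\times I_i$. If $i\ge k'$, then $I'_i=[0,\alpha'_i]$, and case (i) of Lemma~\ref{lem:cert}(b) applies, whether level $j$ is full or bounded. If $i<k'$, then also $j<k'$, so $I'_j=\lambda_j$ and $I'_i=\lambda_i$. Choose $a<\lambda_j$ and $b<\lambda_i$ with $x'_j=t_j$ on $[a,\lambda_j)$ and $x'_i=t_i$ on $[b,\lambda_i)$. On $[a,\lambda_j)\times[b,\lambda_i)$ we have $\Phi=t_j+t_i|_j=0$ by \eqref{eq:coh}, so case (ii) applies. In both cases $y_{ji}$ extends to a certificate $y'_{ji}$ for $\Phi$.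

The family $\langle x'_i,y'_{ji}\rangle$ has shape $\mathbf I'$, so it gives a member of $\Sigma$ that extends the given section and whose domain contains $T$.
\end{proof}

\begin{remark}\label{rem:both}
Both copies in $\lambda_j\sqcup\lambda_i$ are needed. Suppose the system is modified so that supports lie in one copy only, and suppose (P2) holds for some $\Sigma$. Since $\kappa<\lambda$, some $\sigma\in\Sigma$ has all sites $(i,0)$ in its domain; this fixes values $x_i(0)\in G^1_i$.

Let supports lie in the right copy. Given $j'<j$, put $i=j+1$ and extend $\sigma$ over the fewer than $\lambda$ sites $(j,i,0,\beta)$ and $(j',i,0,\beta)$, $\beta<\lambda_i$. By Lemma~\ref{lem:stab} the functions $x_i$, $y_{ji}(0,\cdot)$ and $y_{j'i}(0,\cdot)$ have eventual values; by (C1) the last two are $0$; so by (C2) the eventual value $t$ of $x_i$ satisfies $x_j(0)=t|_j$ and $x_{j'}(0)=t|_{j'}$. Hence $\langle x_j(0):j<\kappa\rangle$ is coherent.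

Let supports lie in the left copy. Given $j$, extend $\sigma$ over the fewer than $\lambda$ sites $(j,i,\alpha,0)$, $j<i<\kappa$, $\alpha<\lambda_j$. Now each $y_{ji}(\cdot,0)$ is eventually $0$, so $x_i(0)|_j$ equals the eventual value of $x_j$ for every $i>j$. Thus $u_j=x_i(0)|_j$ does not depend on $i>j$, and for $j'<j<i$ we get $u_j|_{j'}=x_i(0)|_{j'}=u_{j'}$. Hence $\langle u_j:j<\kappa\rangle$ is coherent.

Either conclusion contradicts Lemma~\ref{lem:basic}(b).
\end{remark}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:system} and Propositions~\ref{prop:P1} and~\ref{prop:P2} there is a good twisted system for $\lambda$. Apply Proposition~\ref{prop:structures} and let $M_1=M_a$, $M_2=M_b$, where $a$ is the zero function and $b$ is the characteristic function of $\{0\}$.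
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(3)$\Rightarrow$(2). Let $\operatorname{cf}\lambda>\aleph_0$. There is a good twisted system for $\lambda$: by Corollary~\ref{cor:regular} if $\lambda$ is regular, and as in the previous proof if $\lambda$ is singular. Proposition~\ref{prop:structures} gives the $2^\lambda$ structures $M_a$. The number is maximal, because every structure of cardinality $\lambda$ is isomorphic to one with universe $\lambda$, and $\lambda\times\lambda$ has $2^\lambda$ subsets.

(2)$\Rightarrow$(1). Take two of the structures.

(1)$\Rightarrow$(3). If (3) fails, then $\operatorname{cf}\lambda=\aleph_0$, and (1) fails by Proposition~\ref{prop:countable}.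
\end{proof}

For $\operatorname{cf}\lambda=\aleph_1$, Theorem~\ref{thm:A} answers \cite[Question 7.7]{problem} positively: a pair as in \eqref{eq:pair} exists for every $\lambda>\operatorname{cf}\lambda=\aleph_1$, provably in ZFC, so that no model of ZFC contains a counterexample.

\begin{thebibliography}{9}

\bibitem{problem}
Conclusion 7.6 and Question 7.7 in
\texttt{http://shelah.logic.at:80/files/94577/355.pdf}.

\end{thebibliography}
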